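# The fifth homology of the Vietoris–Rips filtration of the sphere is born at the icosahedron

## 1. Two theorems on $\operatorname{VR}_r(S^2)$

Let $S^2=\{x\in\mathbb R^3:\|x\|=1\}$ carry the chordal metric $|x-y|$. For $r>0$ the Vietoris–Rips complex $\operatorname{VR}_r=\operatorname{VR}_r(S^2)$ has vertex set $S^2$, and its simplices are the nonempty finite sets $\sigma\subset S^2$ with $\operatorname{diam}\sigma\le r$. The birth value of $H_k$ over a field $\Bbbk$ is the infimum of those $r>0$ with $H_k(\operatorname{VR}_r;\Bbbk)\ne0$. Put
$$\varphi=\tfrac{1+\sqrt5}2,\qquad a=\frac4{\sqrt{10+2\sqrt5}},\qquad d=\varphi a\approx1.701302,\qquad r_0=\sqrt{8/3}\approx1.632993 .$$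

**Theorem A.** $H_5(\operatorname{VR}_r;\mathbb Z/2)=0$ for all $0<r<d$, and $H_5(\operatorname{VR}_d;\mathbb Z/2)\ne0$. So the birth value of the fifth homology over $\mathbb Z/2$ is exactly $d$, and it is attained.

For the second theorem let $Y=SO(3)/A_4$, where $A_4$ is the rotation group of a regular tetrahedron, and let $P=\{N,y_0,\dots,y_4\}$ with $N=(0,0,1)$ and
$$y_i=\Bigl(\tfrac2{\sqrt5}\cos\tfrac{2\pi i}5,\ \tfrac2{\sqrt5}\sin\tfrac{2\pi i}5,\ -\tfrac1{\sqrt5}\Bigr)\qquad(i\in\mathbb Z/5).$$

**Theorem B.** Let $\Bbbk$ be a field.

1. For $r<r_0$: $H_*(\operatorname{VR}_r;\Bbbk)\cong H_*(S^2;\Bbbk)$. For $r_0<r<d$: $\tilde H_k(\operatorname{VR}_r;\Bbbk)\cong\tilde H_{k-3}(Y;\Bbbk)$ for all $k\ne3$, and $H_3(\operatorname{VR}_r;\Bbbk)=0$. If $\operatorname{char}\Bbbk\ne3$, this is $\Bbbk$ for $k=6$ and $0$ otherwise; if $\operatorname{char}\Bbbk=3$, it is $\Bbbk$ for $k=4,5,6$ and $0$ otherwise.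
2. The birth value of $H_5$ over $\Bbbk$ is $d$ (attained) if $\operatorname{char}\Bbbk\ne3$, and $\sqrt{8/3}$ (not attained) if $\operatorname{char}\Bbbk=3$.
3. If $\operatorname{char}\Bbbk\ne3$, then $H_5(\operatorname{VR}_d;\Bbbk)$ is isomorphic to the direct sum of copies of $\Bbbk$ indexed by the sets congruent to $P$. Over $\mathbb Z/2$ there is $\varepsilon>0$ such that $H_5(\operatorname{VR}_d)\to H_5(\operatorname{VR}_r)$ is nonzero for all $r\in[d,d+\varepsilon)$.

In plain words: fill in every finite subset of the sphere whose points are within $r$ of each other, let $r$ grow, and ask when five-dimensional homology first appears. The number $a$ is the edge length of a regular icosahedron inscribed in the unit sphere, and $d$ is its face diagonal, that is, the distance between two vertices that are neither adjacent nor antipodal. The statement that the birth value over $\mathbb Z/2$ is this number was posed as a conjecture; the source given for it is cited as "Justus-Liebig-" (https://jlupub.ub.uni-giessen.de/bitstreams/34b835ec-c58f-4735-8982-4e822628bd74/download). Theorem A says that it is true.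

Theorem B says what happens before $d$. Up to $r_0$, the edge length of the inscribed regular tetrahedron, we see only the sphere. Just after $r_0$ the homology is that of the family of all inscribed regular tetrahedra, which is the 3-manifold $Y$, shifted by $3$. So $H_5$ sees $H_2(Y)$, which vanishes except in characteristic $3$.

**Conventions.** $\operatorname{VR}_{<r}$ is the complex of finite nonempty sets of diameter $<r$, and $\operatorname{VR}_{<r}(Z)$ is its full subcomplex on $Z\subset S^2$. Write $X=S^2$ and let $\rho(x,y)\in[0,\pi]$ be the angular distance. Homology has coefficients in a field $\Bbbk$ unless another ring is shown. Since $|x-y|^2=2-2\langle x,y\rangle$,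
$$|x-y|\le r\iff\langle x,y\rangle\ge-\kappa_r,\qquad \kappa_r:=\tfrac{r^2}2-1, \tag{1}$$
and likewise with strict inequalities. Now $a^2=\frac{16}{10+2\sqrt5}=2-\frac2{\sqrt5}$ and $d^2=\frac{3+\sqrt5}2\bigl(2-\frac2{\sqrt5}\bigr)=2+\frac2{\sqrt5}$. Hence $\kappa_{r_0}=\frac13$, $\kappa_d=\frac1{\sqrt5}$, $\kappa_{\sqrt3}=\frac12$, and $r_0<d<\sqrt3$.

## 2. Finite sets whose hull contains the origin

The first lemma bounds from below the diameter of a set that surrounds the origin.

**Lemma 1.** Let $0=\sum_{i=1}^k\lambda_iw_i$ with unit vectors $w_i$, $\lambda_i>0$, $\sum\lambda_i=1$. Then $k\ge2$ and $\kappa:=\max_{i\ne j}(-\langle w_i,w_j\rangle)\ge\frac1{k-1}$. If $k=4$ and $\kappa=\frac13$, then all $\langle w_i,w_j\rangle$ $(i\ne j)$ equal $-\frac13$, so the $w_i$ form a regular tetrahedron. Consequently, for finite $\Sigma\subset S^2$: if $0\in\operatorname{conv}\Sigma$, then $\operatorname{diam}\Sigma\ge r_0$; if $0\in\partial\operatorname{conv}\Sigma$, then $\operatorname{diam}\Sigma\ge\sqrt3$.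

*Proof.* Clearly $k\ge2$. Expanding the square,
$$0=\Bigl|\sum\lambda_iw_i\Bigr|^2=\sum_i\lambda_i^2+\sum_{i\ne j}\lambda_i\lambda_j\langle w_i,w_j\rangle\ge\sum\lambda_i^2-\kappa\Bigl(1-\sum\lambda_i^2\Bigr),$$
so $(1+\kappa)\sum\lambda_i^2\le\kappa$. As $\kappa\ge-1$, the left side is $\ge0$, so $\kappa\ge0$. By Cauchy–Schwarz $\frac1k\le\sum\lambda_i^2\le\frac\kappa{1+\kappa}$, that is, $\kappa\ge\frac1{k-1}$. If $k=4$ and $\kappa=\frac13$, both ends equal $\frac14$, so equality holds throughout; then $\sum_{i\neq j}\lambda_i\lambda_j(\langle w_i,w_j\rangle+\kappa)=0$ with nonnegative terms and positive weights, so all inner products are $-\frac13$.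

Carathéodory's theorem writes $0\in\operatorname{conv}\Sigma$ as a positive combination of at most $4$ points, so some pair has $-\langle w,w'\rangle\ge\frac13$, and (1) gives $\operatorname{diam}\Sigma\ge r_0$. If $0\in\partial\operatorname{conv}\Sigma$, take a supporting plane through $0$; then $0$ is in the hull of the points of $\Sigma$ in that plane, hence (Carathéodory in the plane) of at most $3$ points, so $\kappa\ge\frac12$. $\square$

The next two lemmas concern the two configurations that matter: each is "full", in the sense that no further point of the sphere is close to all its points.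

**Lemma 2.** Let $T$ be the vertex set of an inscribed regular tetrahedron and $v\in S^2$. Then $\max_{t\in T}\langle v,t\rangle\ge\frac13$, with equality iff $v\in-T$. Hence if $|y-t|\le r_0$ for all $t\in T$, then $y\in T$; and no $y\in S^2$ has $|y-t|<r_0$ for all $t\in T$.

*Proof.* Put $a_t=\langle v,t\rangle$. Then $\sum_ta_t=0$ and, as $\sum_t tt^{\mathsf T}=\frac43I$, $\sum_ta_t^2=\frac43$. Suppose all $a_t\le\frac13$. Then $(a_t)$ lies in the simplex $\{\sum a_t=0,\ a_t\le\frac13\}$, whose vertices are the permutations of $(\frac13,\frac13,\frac13,-1)$. The strictly convex function $\sum a_t^2$ takes the value $\frac43$ at the vertices and smaller values elsewhere. So $(a_t)$ is a vertex, some $a_t=-1$, $v=-t$, and the maximum is exactly $\frac13$. For the consequences apply this to $v=-y$, using (1): $|y-t|\le r_0$ means $\langle v,t\rangle\le\frac13$. $\square$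

**Lemma 3.** $P\cup(-P)$ is the vertex set of a regular icosahedron, and
$$\langle N,y_i\rangle=-\tfrac1{\sqrt5},\qquad\langle y_i,y_{i\pm1}\rangle=\tfrac1{\sqrt5},\qquad\langle y_i,y_{i\pm2}\rangle=-\tfrac1{\sqrt5}. \tag{2}$$
In particular $\operatorname{diam}P=d$. If $|y-w|\le d$ for all $w\in P$, then $y\in P$; and no $y\in S^2$ has $|y-w|<d$ for all $w\in P$.

*Proof.* These are the standard coordinates of the icosahedron with a vertex at the pole. The products follow from $\cos72^\circ=\frac{\sqrt5-1}4$ and $\cos144^\circ=-\frac{\sqrt5+1}4$: $\frac45\cos72^\circ+\frac15=\frac1{\sqrt5}$ and $\frac45\cos144^\circ+\frac15=-\frac1{\sqrt5}$. Two vertices are adjacent iff their inner product is $\kappa:=\frac1{\sqrt5}$.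

Put $v=-y$; under the first hypothesis $\langle v,w\rangle\le\kappa$ for all $w\in P$. Let $v$ lie in the closed spherical face with vertices $A,B,C$. No face has all vertices in $-P$: $-N$ is adjacent to no $-y_i$, and the adjacency graph of the $-y_i$ is a $5$-cycle, which has no triangle. So we may take $A\in P$. Write $v=(\lambda A+\mu B+\nu C)/R$ with $\lambda,\mu,\nu\ge0$ and $R=|\lambda A+\mu B+\nu C|$. Then $\langle v,A\rangle=(\lambda+\kappa(\mu+\nu))/R$ and, since $R^2=\lambda^2+\mu^2+\nu^2+2\kappa(\lambda\mu+\lambda\nu+\mu\nu)$,
$$(\lambda+\kappa(\mu+\nu))^2-\kappa^2R^2=(1-\kappa^2)\lambda^2+2\kappa(1-\kappa^2)\lambda(\mu+\nu)+2\kappa^2(1-\kappa)\mu\nu\ge0 .$$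
So $\langle v,A\rangle\ge\kappa$, with equality iff $\lambda=0=\mu\nu$, that is, $v\in\{B,C\}$. If all $|y-w|<d$, then $\langle v,A\rangle<\kappa$, which is impossible; this is the second claim. If all $|y-w|\le d$, equality holds, so $v$ is a vertex of the icosahedron. It is not in $P$, since $\langle v,v\rangle=1>\kappa$. So $v\in-P$ and $y\in P$. $\square$

## 3. Octahedron, cube, icosahedron: three cross-polytopes by hand

A centrally symmetric set of $2m$ points on $S^2$ gives a sphere in a Vietoris–Rips complex as soon as all non-antipodal pairs are joined and antipodal pairs are not: the subsets without antipodal pairs then form the boundary complex of the $m$-dimensional cross-polytope, a sphere $S^{m-1}$. We try the three smallest Platonic cases.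

*Octahedron, $r=\sqrt2$.* The six points $\pm e_i$ give a $2$-sphere in $\operatorname{VR}_{\sqrt2}$. Its facet $\{e_1,e_2,e_3\}$ is not a maximal simplex: the point $(1,1,1)/\sqrt3$ is at squared distance $2-\frac2{\sqrt3}<2$ from each $e_i$.

*Cube, $r=r_0$.* Let $T$ be a regular tetrahedron. For $t\ne t'$ in $T$, $|t-t'|=r_0$ and $|t+t'|^2=\frac43$. So the eight points $T\cup(-T)$, the vertices of a cube, give a $3$-sphere $K_T\subset\operatorname{VR}_{r_0}$ with fundamental cycle $z_T$. Here $T$ is a facet, and by Lemma 2 it is a maximal simplex of $\operatorname{VR}_{r_0}$. So $T$ occurs in no boundary of a $4$-chain: the coefficient of $T$ is a well-defined functional on $H_3(\operatorname{VR}_{r_0})$. It is $\pm1$ on $z_T$. The only regular tetrahedra among the facets of $K_T$ are $T$ and $-T$ (any other facet contains some $t$ and some $-t'$ with $\langle t,-t'\rangle=\frac13$). So the classes $[z_T]$, one for each cube, are linearly independent, and $H_3(\operatorname{VR}_{r_0})$ has uncountable dimension.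

*Icosahedron, $r=d$.* This is one half of Theorem A.

**Proposition 4.** $H_5(\operatorname{VR}_d;\Bbbk)\ne0$ for every field $\Bbbk$.

*Proof.* By (2), two non-antipodal points of $P\cup(-P)$ have inner product $\pm\frac1{\sqrt5}$, so distance $\le d$. The nonempty subsets without antipodal pairs form the boundary of a $6$-dimensional cross-polytope, a $5$-sphere in $\operatorname{VR}_d$. Its fundamental cycle $z$ contains the facet $P$ with coefficient $\pm1$. By Lemma 3, $P$ is a maximal simplex of $\operatorname{VR}_d$, so it occurs in no boundary of a $6$-chain. Hence $[z]\ne0$. $\square$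

What remains for Theorem A is the vanishing of $H_5$ for every $r<d$.

*What happens to the cube classes just after $r_0$.* Recall that simplicial maps $f,g$ are contiguous if $f(\sigma)\cup g(\sigma)$ is a simplex for every simplex $\sigma$; contiguous maps agree in homology. Let $r>r_0$ and let $h\in SO(3)$ satisfy $|hx-x|<r-r_0$ on $S^2$. For a simplex $\sigma$ of $K_T$ and $x,y\in\sigma$ we have $|x-hy|\le|x-y|+|y-hy|<r$, so $\sigma\cup h\sigma$ is a simplex of $\operatorname{VR}_{<r}$. Thus the inclusion $K_T\to\operatorname{VR}_{<r}$ and $h:K_T\to K_{hT}\subset\operatorname{VR}_{<r}$ are contiguous, and $z_T$, $hz_T$ are homologous in $\operatorname{VR}_{<r}$. Since $SO(3)$ is connected, all the $z_T$ become homologous up to sign. For every $r>r_0$, however close to $r_0$, the uncountable independent family has collapsed to at most one dimension.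

## 4. Long pairs, bad sets, and the passage from $<r$ to $\le r$

The sensible first plan is to let $r$ grow and to ask at which values anything changes. A simplex enters at the value $r$ because of its pairs at distance exactly $r$; if one of its points can be pushed closer to all its partners at distance $r$, the simplex should be harmless.

**Definition.** Fix $r>0$. A pair of points at distance exactly $r$ is *long*. Let $W\subset S^2$ be a finite set with $\operatorname{diam}W=r$ in which every point belongs to a long pair. A vertex $x\in W$ is *good* if there is $u\in T_xS^2$ with $\langle u,y\rangle>0$ for all long neighbours $y\in W$ of $x$. The set $W$ is *bad* if it has no good vertex.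

Examples.

- A pair $\{x,y\}$ with $|x-y|=r<2$ is not bad: for $u=y-\langle x,y\rangle x$ we have $\langle u,y\rangle=1-\langle x,y\rangle^2>0$.
- Three equally spaced points of a great circle ($r=\sqrt3$) form a bad set: at each vertex the two long neighbours project to opposite tangent vectors.
- A regular tetrahedron ($r=r_0$) is bad: the other three vertices have sum $-x$, so their projections to $T_xS^2$ have sum $0$.
- $P$ (with $r=d$) is bad. By (2) the long neighbours of $y_i$ are $N,y_{i+2},y_{i-2}$ and those of $N$ are all $y_i$, and
$$\varphi N+y_{i+2}+y_{i-2}=-\varphi y_i,\qquad\sum_iy_i=-\sqrt5\,N. \tag{3}$$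
In the first relation the horizontal parts agree because $2\cos144^\circ=-\varphi$, the vertical parts because $\varphi-\frac2{\sqrt5}=\frac\varphi{\sqrt5}$. So at every vertex $0$ is a positive combination of the projected long neighbours, and no $u$ as in the definition exists.

**Proposition 5.** Let $r>0$. If no bad set has diameter $r$, then $H_*(\operatorname{VR}_{<r})\to H_*(\operatorname{VR}_r)$ is an isomorphism. In general, suppose that each bad $W$ of diameter $r$ satisfies $B_W:=\{y\in S^2:|y-w|<r\ \text{for all }w\in W\}=\emptyset$. Then $H_k(\operatorname{VR}_r,\operatorname{VR}_{<r})=0$ unless $k=|W|-1$ for some bad $W$ of diameter $r$.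

*Proof.* **Step 1. Filter by the number of long pairs.** The aim is to split the relative chains into independent pieces. Let $L(\sigma)$ be the set of long pairs in $\sigma$ and $F_m\subset\operatorname{VR}_r$ the subcomplex of simplices with $|L(\sigma)|\le m$. Then $F_0=\operatorname{VR}_{<r}$ and $\bigcup F_m=\operatorname{VR}_r$. For $m\ge1$, a face of $\sigma$ with equally many long pairs has the same long pairs, so
$$C_*(F_m)/C_*(F_{m-1})=\bigoplus_{|L|=m}C^L,$$
where $C^L$ is spanned by the $\sigma$ with $L(\sigma)=L$.

**Step 2. Compute $H_*(C^L)$.** Suppose $C^L\ne0$ and put $W=\bigcup L$. Then $L(W)=L$, $\operatorname{diam}W=r$, every point of $W$ is in a long pair, and $W\cap B_W=\emptyset$ since every $w\in W$ has a point of $W$ at distance $r$. If $L(\sigma)=L$, then $\sigma\supset W$, and the points of $\tau=\sigma\setminus W$ lie in no long pair, so $\tau\subset B_W$ and $\operatorname{diam}\tau<r$. Conversely, every $W\sqcup\tau$ with $\tau=\emptyset$ or $\tau$ a simplex of $\operatorname{VR}_{<r}(B_W)$ has $L(W\sqcup\tau)=L$. Removing a point of $W$ destroys a long pair. So, orienting $W\sqcup\tau$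 with a fixed order of $W$ first, $\partial(W\sqcup\tau)=(-1)^{|W|}\,W\sqcup\partial\tau$ in $C^L$, with $\partial\tau$ the augmented differential. Hence
$$H_k(C^L)\cong\tilde H_{k-|W|}(\operatorname{VR}_{<r}(B_W)),\qquad\tilde H_{-1}(\emptyset)=\Bbbk .$$

**Step 3. A good vertex kills $H_*(C^L)$.** Let $x\in W$ be good with vector $u$; $u\ne0$ since $x$ has a long neighbour. Let $Z\subset B_W$ be finite, possibly empty, and $x_\epsilon=(x+\epsilon u)/|x+\epsilon u|$. For a long neighbour $y$ of $x$, $\frac d{d\epsilon}\langle x_\epsilon,y\rangle|_{\epsilon=0}=\langle u,y\rangle>0$, so $|x_\epsilon-y|<r$ for small $\epsilon>0$. For the other $w\in W$ (including $x$) and for $z\in Z$ the distance from $x$ is $<r$, so $|x_\epsilon-w|<r$ and $|x_\epsilon-z|<r$ for small $\epsilon$ by continuity. So $x_\epsilon\in B_W$, and for suitable $\epsilon$ it is not in the finite set $Z$ and is joined to all of $Z$. Every augmented cycle of $\operatorname{VR}_{<r}(B_W)$ supported on $Z$ therefore bounds its cone from $x_\epsilon$; in degree $-1$ this says that $B_W\ne\emptyset$. So $H_*(C^L)=0$.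

**Step 4. Assemble.** If $W$ is bad and $B_W=\emptyset$, then $H_k(C^L)=\Bbbk$ for $k=|W|-1$ and $0$ otherwise. Under the general hypothesis, $H_k(F_m,F_{m-1})=0$ for all $m\geq 1$ unless $k=|W|-1$ for some bad $W$. By induction over $m$ the same holds for $H_k(F_m,F_0)$, and by passage to the direct limit for $H_k(\operatorname{VR}_r,\operatorname{VR}_{<r})$. If there is no bad set, all relative groups vanish. $\square$

It is now tempting to classify the bad sets of diameter $\le d$ and to chain these statements together from small $r$ up to $d$. The classification is possible (Section 5: only tetrahedra occur below $d$), but the chaining fails. Proposition 5 compares $\operatorname{VR}_{<r}$ with $\operatorname{VR}_r$. From below, $\operatorname{VR}_{<r}=\bigcup_{r'<r}\operatorname{VR}_{r'}$, and homology commutes with this union. But from $\operatorname{VR}_{r_0}$ to the later complexes there is only $\operatorname{VR}_{r_0}=\bigcap_{r>r_0}\operatorname{VR}_{<r}$, and homology does not commute with this intersection: the uncountable independent family $[z_T]$ in $H_3(\operatorname{VR}_{r_0})$ spans at most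 one dimension in $H_3(\operatorname{VR}_{<r})$ for every $r>r_0$. The pushes of Step 3 are chosen one finite set at a time and know nothing about nearby finite sets; the collapse of the $z_T$ comes precisely from moving $T$ continuously.

So we must record the topology of the space of finite configurations. Sections 6–9 do this by replacing simplices by spaces of tuples and taking singular chains on them. The tetrahedra then enter as one connected family $Y$. Good vertices reappear, now as descent directions for a flow, so the classification of bad sets is needed in both places.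

## 5. Bad sets of diameter at most $d$

**Proposition 6.** (a) If $r<d$ and $W$ is bad of diameter $r$, then $r=r_0$ and $W$ is the vertex set of a regular tetrahedron. (b) If $r=d$ and $W$ is bad of diameter $r$, then $W$ is congruent to $P$.

Part (b) is used only for Theorem B(3). The idea: draw the long pairs as arcs between $W$ and $-W$. They form a plane graph with convex faces, the area of each face is bounded below, and few faces fit on the sphere.

Let $W$ be bad, $r\le d$, $n=|W|$, $\kappa=\kappa_r$.

**Step 0. The hull of $W$ contains $0$.** This gives the range of $\kappa$. Suppose not; then there is $p\in S^2$ with $\langle p,w\rangle>0$ on $W$. Let $x\in W$ minimise $\langle p,\cdot\rangle$, with minimum $m>0$, and put $u=p-\langle p,x\rangle x\in T_xS^2$. For $y\ne x$ in $W$, $\langle u,y\rangle=\langle p,y\rangle-m\langle x,y\rangle\ge m(1-\langle x,y\rangle)>0$. So $x$ is good, a contradiction. By Lemma 1, $\kappa\in[\frac13,\frac1{\sqrt5}]$. Put $\kappa=\cos\psi$ with $\psi\in(\frac\pi3,\frac\pi2)$, and $\delta=\pi-\psi$, the angle of a long pair. As $\kappa<\frac12$, $(2\kappa-1)(\kappa+1)<0$,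 that is,
$$2\kappa^2-1<-\kappa. \tag{4}$$

**Step 1. A plane graph $\Gamma$.** The aim is to turn long pairs into arcs that do not cross. Call points of $W$ red and points of $-W$ blue; $W\cap(-W)=\emptyset$ since $r<2$. Same-coloured points have angle $\le\delta$; a red and a blue point have angle $\ge\pi-\delta=\psi$. Let $\Gamma$ have vertex set $W\cup(-W)$ and, for each ordered long pair $(x,y)$, the minor arc from red $x$ to blue $-y$, which has length exactly $\psi$. $\Gamma$ is bipartite and simple, and the antipodal map preserves it and swaps the colours.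

*Distinct edges meet only in common endpoints.* Let edges $ab$, $a'b'$ ($a,a'$ red, $b,b'$ blue) share a point $p$. Then
$$\rho(a,b')+\rho(a',b)\le\rho(a,p)+\rho(p,b')+\rho(a',p)+\rho(p,b)=2\psi,$$
while both terms on the left are $\ge\psi$. So equality holds: $\rho(a,b')=\rho(a',b)=\psi$ and $p$ lies on the minor arcs $ab'$ and $a'b$. If $p\ne a$, then $ab$ and $ab'$ start at $a$, pass through $p$ and have the same length $\psi<\pi$, so $b=b'$. Similarly $p\ne b$ gives $a=a'$. So if $p\notin\{a,b\}$ the edges coincide. If $p=a$, then $p\ne b$, so $a=a'$ and $p$ is a common endpoint; likewise if $p=b$.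

Every vertex is an endpoint of an edge, so no vertex is interior to an edge. Thus $\Gamma$ is embedded in $S^2$.

**Step 2. Angles at the vertices.** Here badness is used. At the blue vertex $-x$ the edges go to the long neighbours $y$ of $x$, in the directions of the projections $y+\kappa x\in T_xS^2$, vectors of equal length $\sqrt{1-\kappa^2}$; distinct $y$ give distinct directions. No $u\in T_xS^2$ has positive inner product with all of them, so by separation $0$ is in their convex hull. Two directions are never opposite, for then $\langle y,y'\rangle=\kappa^2-(1-\kappa^2)=2\kappa^2-1<-\kappa$ by (4), contradicting $\operatorname{diam}W=r$. By Carathéodory in the plane, $0$ is a strictly positive combination of at most three directions; one is impossible, two would be opposite, so there are exactly three, no two of them equal or opposite. If some gap between cyclically consecutive edges were $\ge\pi$, all directions would lie in a closed half-plane, and then the three would all lie on its boundary line, so two would be equal or opposite. Using antipodal symmetry for the red vertices: *every vertex of $\Gamma$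 has degree $\ge3$, and all angles between cyclically consecutive edges are $<\pi$.*

**Step 3. The faces are strictly convex polygons.** Let $D$ be a component of $S^2\setminus\Gamma$ and $p\in D$. We first show that $D$ is star-shaped from $p$. Let
$$D_p=\{q\in D\setminus\{-p\}:\text{the minor arc }[p,q]\subset D\}.$$
It contains $p$ and is open.

*$D_p$ is closed in $D\setminus\{-p\}$.* Let $q_n\in D_p$, $q_n\to q\in D\setminus\{-p\}$; then $[p,q_n]\to[p,q]$ uniformly. Suppose $[p,q]$ meets $\Gamma$, and let $z$ be the first such point from $p$; $z\ne p,q$.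

- Let $z$ be interior to an edge $e$. Then $[p,q]$ meets $e$ transversally at $z$, since otherwise points just before $z$ lie in $e$. So $[p,q_n]$ crosses $e$ for large $n$, a contradiction.
- Let $z$ be a vertex, and let $C$ be the great circle of $[p,q]$. For large $n$, $q_n\notin C$, else $z\in[p,q_n]$. After passing to a subsequence all $q_n$ lie strictly on one side of $C$, say the left; then so does $[p,q_n]\setminus\{p\}$. The open half-plane of directions at $z$ to the left of $C$ contains the direction of an edge $e$, since otherwise there is an angular gap $\ge\pi$ at $z$. In a small disc around $z$, $e$ separates the open left half-disc into a sector adjacent to the backward part of $C$ and a sector adjacent to the forward part. For large $n$, by uniform convergence, $[p,q_n]$ runs inside the left half-disc from the first sector to the second. So it crosses $e$, a contradiction.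

Since $D\setminus\{-p\}$ is connected, $D_p=D\setminus\{-p\}$. If $-p\in D$, then every $z\ne\pm p$ lies on $[p,q]$ for some $q\in D$ close to $-p$ on the half great circle from $p$ through $z$, so $z\in D$; then $D=S^2$, which is absurd. As $p\in D$ was arbitrary, $D\cap(-D)=\emptyset$ and any two points of $D$ are joined by their minor arc in $D$. So $\mathbb R_{>0}D$ is an open convex cone. Let $K$ be its closure. The interior of $K$ is $\mathbb R_{>0}D\not\ni0$; in particular $K\ne\mathbb R^3$, and $\partial K\cap S^2=\partial D\subset\Gamma$.

*$K$ contains no line.* Otherwise $K$ is the product of a line with a closed planar convex cone with interior, not the whole plane; so $K$ is a half-space or a wedge between two half-planes, and $\partial D$ contains an open half great circle $h$ along which $D$ is locally a half-disc. We have $h\subset\Gamma$, and $h$ has length $\pi>\psi$, so it is not contained in one open edge. Distinct open edges are disjoint and relatively open in $\Gamma$, so the connected set $h$ must contain a vertex $z$. At $z$ no edge points into the open half-plane of directions on the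 side of $D$, so there is a gap $\ge\pi$, a contradiction.

*Shape of $\overline D$.* So $\overline D$ lies in an open hemisphere, and central projection carries it to a compact convex plane set with nonempty interior, whose boundary is a simple closed curve $C_D\subset\Gamma$. If $C_D$ contains a point of an open edge $e$, then $C_D\cap e$ is closed in $e$; it is also open in $e$, because near such a point $C_D$ is an embedded arc inside the interval $e$. So $e\subset C_D$. Hence $C_D$ is a cycle of $\Gamma$. At each vertex of the cycle the interior sector of $D$ contains no edges, so its angle is a gap and is $<\pi$. Therefore $\overline D$ is a *strictly convex spherical polygon with $k$ sides, all of length $\psi$, and alternately coloured vertices*. So $k$ is even, and $k\ge4$ since $\Gamma$ is simple.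

*Counting.* All faces are open discs bounded by cycles, so $\Gamma$ is the $1$-skeleton of a CW structure on $S^2$; in particular $\Gamma$ is connected. Each edge is a side of exactly two faces, because a convex face lies on one side of each of its sides. Let $\mathsf V=2n$, $\mathsf E$, $\mathsf F$ be the numbers of vertices, edges and faces. Then $\mathsf V-\mathsf E+\mathsf F=2$, $2\mathsf E\ge3\mathsf V$ and $2\mathsf E\ge4\mathsf F$. Inserting $\mathsf E=2n+\mathsf F-2$ gives
$$n+2\le\mathsf F\le2n-2. \tag{5}$$
The antipodal map permutes the faces and fixes none, as $D\cap(-D)=\emptyset$. So $\mathsf F$ is even.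

**Step 4. Every face has area at least $A(\kappa):=4\arccos\frac1{\sqrt{2(1-\kappa)}}$, strictly more if $k\ge6$.** This limits the number of faces. We use two textbook facts. In a spherical right triangle with hypotenuse $c$ and a leg $b$ adjacent to the angle $\beta$, $\cos\beta=\tan b/\tan c$. A spherical triangle with sides $\alpha,\beta$ and included angle $\theta\in(0,\pi)$ has area $2\arg(1+Me^{i\theta})$ with $M=\tan\frac\alpha2\tan\frac\beta2$.

*Set-up.* Let $v_0,v_1,v_2,v_3$ be consecutive vertices of a face and $Q\subset\overline D$ the convex quadrilateral they span (properly contained if $k\ge6$). Colours alternate, so $\ell:=\rho(v_0,v_2)\le\delta$, $\rho(v_1,v_3)\le\delta$ and $\rho(v_0,v_3)\ge\psi$. The diagonal $v_0v_2$ splits $\gamma=\angle v_1v_2v_3$ as $\gamma=\eta+\gamma'$ with $\eta=\angle v_1v_2v_0>0$ and $\gamma'=\angle v_0v_2v_3>0$.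

*A bound on $\gamma$.* By the law of cosines $-\kappa\le\cos\rho(v_1,v_3)=\kappa^2+(1-\kappa^2)\cos\gamma$, so $\cos\gamma\ge-\frac\kappa{1-\kappa}$. With $\cos\eta_0:=\frac\kappa{1-\kappa}\in(0,1)$, $\eta_0\in(0,\frac\pi2)$, this says $\gamma\le\pi-\eta_0$.

*The angle $\eta$.* Let $\tau=\tan\frac\psi2$, so $\tau^2=\frac{1-\kappa}{1+\kappa}$, and $m=\tau\tan\frac\ell2>0$. Since $\frac\ell2\le\frac\delta2=\frac\pi2-\frac\psi2$, $m\le1$. The altitude from $v_1$ in the isosceles triangle $v_0v_1v_2$ gives
$$\cos\eta=\frac{\tan(\ell/2)}{\tan\psi}=\tan\frac\ell2\cdot\frac{1-\tau^2}{2\tau}=m\,\frac{1-\tau^2}{2\tau^2}=m\cos\eta_0 .$$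

*The second triangle is at least as large as the first.* Since $0<\gamma'\le\pi-\eta_0-\eta$,
$$\cos\gamma'\ge-\cos(\eta_0+\eta)=-m\cos^2\eta_0+\sin\eta_0\sin\eta\ge-m\cos^2\eta_0>-m .$$
The triangles $v_0v_1v_2$ and $v_0v_2v_3$ have at $v_2$ the angles $\eta$ and $\gamma'$ between sides $\ell$ and $\psi$, so their areas are $2h(\eta)$ and $2h(\gamma')$ with $h(\theta)=\arg(1+me^{i\theta})$. For $0<\theta\le\gamma'$,
$$h'(\theta)=\frac{m\cos\theta+m^2}{|1+me^{i\theta}|^2}>0 .$$
As $\rho(v_0,v_3)\ge\psi=\rho(v_0,v_1)$, the law of cosines gives $\gamma'\ge\eta$. Therefore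
$$\operatorname{area}Q\ge2\operatorname{area}(v_0v_1v_2)=4E_0,\quad\text{with equality only if }\gamma'=\eta, \tag{6}$$
where $E_0$ is the area of the right triangle with hypotenuse $\psi$ and legs $s=\ell/2$ and $t$ (half of $v_0v_1v_2$). So $\cos s\cos t=\kappa$.

*Minimise $E_0$.* The area formula with $\theta=\frac\pi2$ gives $\tan\frac{E_0}2=\tan\frac s2\tan\frac t2$, and inserting $\tan^2\frac s2=\frac{1-\cos s}{1+\cos s}$, $\tan^2\frac t2=\frac{1-\cos t}{1+\cos t}$ into $\cos E_0=\frac{1-\tan^2(E_0/2)}{1+\tan^2(E_0/2)}$,
$$\cos E_0=\frac{2\cos s+2\cos t}{2+2\cos s\cos t}=\frac{\cos s+\cos t}{1+\kappa}.$$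
Here $s\le\frac\delta2$. Also $t\le\frac\delta2$: let $v_1^*$ be the reflection of $v_1$ in the great circle $v_0v_2$. Then $\rho(v_1,v_1^*)=2t$, $\angle v_1v_2v_1^*=2\eta\le\gamma<\pi$ and $\rho(v_2,v_1^*)=\psi$, so by the law of cosines $2t\le\rho(v_1,v_3)\le\delta$. With $p=\cos\frac\delta2=\sin\frac\psi2=\sqrt{(1-\kappa)/2}$ we get $\cos s,\cos t\in[p,\kappa/p]$. The function $x+\kappa/x$ is strictly convex, with the same value at both ends of this interval, so
$$\cos E_0\le\frac{p+\kappa/p}{1+\kappa}=\frac{p^2+\kappa}{p(1+\kappa)}=\frac1{2p}=\frac1{\sqrt{2(1-\kappa)}},$$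
with equality only if $\{\cos s,\cos t\}=\{p,\kappa/p\}$. Here $p^2+\kappa=\frac{1+\kappa}2$ was used. With (6) this proves the claim.

*Two values.* $A$ is strictly decreasing in $\kappa$. We have $A(\frac13)=4\arccos\frac{\sqrt3}2=\frac{2\pi}3$, one sixth of the sphere, as for the faces of a cube. And $2(1-\frac1{\sqrt5})=a^2$, so $A(\frac1{\sqrt5})=4\arccos\frac1a=4\cdot\frac\pi{10}=\frac{2\pi}5$, because $\frac1a=\frac{\sqrt{10+2\sqrt5}}4=\cos\frac\pi{10}$.

**Step 5. At most eight faces: only the tetrahedron.** We treat the small graphs one by one. Let $G$ be the graph of long pairs on $W$. The degree of $\pm x$ in $\Gamma$ is the degree of $x$ in $G$, so $G$ has minimum degree $\ge3$, $n\ge4$, and $\mathsf E=2|E(G)|$. Suppose $\mathsf F\le8$. By (5), $\mathsf F\ge6$, and $\mathsf F$ is even, so $\mathsf F\in\{6,8\}$.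

*$\mathsf F=6$.* By (5), $n=4$, so $G=K_4$. The Gram matrix of four vectors in $\mathbb R^3$ is singular; here it is $(1+\kappa)I-\kappa J$, where $J$ is the all-ones matrix, with eigenvalues $1+\kappa$ and $1-3\kappa$. So $\kappa=\frac13$, $r=r_0$ and $W$ is a regular tetrahedron.

*$\mathsf F=8$.* By (5), $n\in\{5,6\}$.

*$n=5$:* $\mathsf E=10+8-2=16$, so $|E(G)|=8$, and as the minimum degree is $\ge3$, $G$ is $K_5$ minus two disjoint edges $\{x_1,x_2\}$, $\{x_3,x_4\}$. Both $x_1,x_2$ have inner product $-\kappa$ with $x_0,x_3,x_4$, so $x_1-x_2\perp x_0,x_3,x_4$, and $x_0,x_3,x_4$ lie on a great circle. As $x_3\ne x_4$ are both at angle $\delta$ from $x_0$ on it, $\langle x_3,x_4\rangle=\cos2\delta=2\kappa^2-1<-\kappa$ by (4), a contradiction.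

*$n=6$:* $\mathsf E=12+8-2=18$, so $|E(G)|=9$ and $G$ is cubic. Its complement is $2$-regular on $6$ vertices: two triangles or a hexagon. So $G$ is $K_{3,3}$ or the triangular prism.

If $G=K_{3,3}$ with parts $U,U'$, every edge of $\Gamma$ joins red $U$ to blue $-U'$ or red $U'$ to blue $-U$; so $\Gamma$ is disconnected, a contradiction.

If $G$ is the prism with triangles $x_1x_2x_3$ and $y_1y_2y_3$, then $\Gamma$ contains the disjoint $6$-cycles
$$x_1,-x_2,x_3,-x_1,x_2,-x_3\qquad\text{and}\qquad y_1,-y_2,y_3,-y_1,y_2,-y_3,$$
both invariant under the antipodal map. The first bounds two open discs $D_1,D_2$ whose closures are closed discs. The antipodal map has no fixed point, so by Brouwer's theorem it does not preserve $\overline{D_1}$; hence $-D_1=D_2$. The second cycle is connected and disjoint from the first, so it lies in one $D_i$, but by invariance also in $-D_i$, a contradiction.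

**Step 6. Count faces by area.** *(a)* If $r<d$, then $\kappa<\frac1{\sqrt5}$ and $A(\kappa)>\frac{2\pi}5$. From $\mathsf F\,A(\kappa)\le4\pi$ we get $\mathsf F<10$, hence $\mathsf F\le8$, and Step 5 gives the claim.

*(b)* If $r=d$, then $\kappa=\frac1{\sqrt5}\ne\frac13$, so Step 5 excludes $\mathsf F\le8$. Since $A=\frac{2\pi}5$, we get $\mathsf F=10$ and every face has area exactly $\frac{2\pi}5$. So every face is a quadrilateral with equality in Step 4: $\{\cos s,\cos t\}=\{p,\kappa/p\}$, and $\gamma'=\eta$ by (6), hence $v_3=v_1^*$ and the diagonals have lengths $2s$ and $2t$. Thus $\mathsf E=20$, $\mathsf V=12$, $n=6$, $|E(G)|=10$. One diagonal of each face has cosine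
$$\frac{2\kappa^2}{p^2}-1=\frac{4\kappa^2}{1-\kappa}-1=\frac1{\sqrt5},$$
that is, length $\psi$. Adding these diagonals triangulates $S^2$ edge to edge by $20$ equilateral triangles of side $\psi$. In such a triangulation the triangle across an edge is the mirror image in that edge, so one triangle determines all. The icosahedral triangulation also consists of equilateral triangles of side $\psi=\arccos\frac1{\sqrt5}$; placing it so that one triangle agrees, all agree. So $W\cup(-W)$ is the vertex set of an icosahedron.

It remains to see which half $W$ is. Take $x\in W$ of degree $g\ge3$ in $G$, and rotate so that $x=N$ and $W\cup(-W)=P\cup(-P)$. Then $W=\{N\}\cup\{y_i:i\in S\}\cup\{-y_i:i\notin S\}$ with $|S|=g$, and by (2)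
$$|E(G)|=g+\#\{\text{pairs in }\mathbb Z/5\text{ at distance }2\text{ not split by }S\}+\#\{\text{pairs at distance }1\text{ split by }S\}.$$
For $g=5$: $W=P$. For $g=4$: $4+3+2=9\ne10$. For $g=3$, if the two indices outside $S$ are at distance $1$: $3+1+2=6\ne10$. If they are at distance $2$, say $\{0,2\}$, then $y_1$ is in long pairs with all of $N,y_3,y_4,-y_0,-y_2$. So $y_1$ has degree $5$, and taking $x=y_1$ instead we are in the case $g=5$: $W$ is congruent to $P$. $\square$

## 6. A bicomplex of singular chains on spaces of tuples

We now build the object that remembers how configurations move. For $q\ge0$ let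
$$S_q=S_q(r)=\{(x_0,\dots,x_q)\in X^{q+1}:|x_i-x_j|<r\ \text{for all }i,j\},$$
an open subset of the manifold $X^{q+1}$. Let $D_{p,q}=C_p(S_q)$ (singular chains over $\Bbbk$), with the singular differential in $p$ and, up to the usual sign $(-1)^p$, the alternating sum of the coordinate omissions in $q$. For example $S_0=S^2$, and $S_1$ is a neighbourhood of the diagonal in $S^2\times S^2$.

Three textbook facts are used.

- *Ordered chains.* For a simplicial complex $V$, the complex spanned in degree $q$ by all tuples $(v_0,\dots,v_q)$, repetitions allowed, whose entries span a simplex, computes $H_*(V)$.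
- *Spectral sequence.* For a first-quadrant bicomplex, taking $q$-homology first gives a spectral sequence $E^1_{p,q}=H_q(D_{p,\bullet})\Rightarrow H_{p+q}(\operatorname{Tot}D)$, with $d^1$ induced by the $p$-differential; likewise with $p$ and $q$ exchanged.
- *Comparison.* A map of first-quadrant bicomplexes that is an isomorphism on $p$-homology for every $q$ (or on $q$-homology for every $p$) is an isomorphism on $H_*(\operatorname{Tot})$.

**Proposition 7.** $H_n(\operatorname{Tot}D)\cong H_n(\operatorname{VR}_{<r})$, naturally in $r$.

*Proof.* **Step 1. Read a fixed $p$ as a simplicial complex.** A singular simplex $\Delta^p\to S_q$ is a $(q+1)$-tuple of maps $\Delta^p\to X$. So $D_{p,\bullet}$ is the ordered chain complex of the simplicial complex $V_p$ whose vertices are the continuous maps $\Delta^p\to X$ and whose simplices are the finite sets of maps with pairwise sup-distance $<r$ (by compactness, pointwise $<r$ is the same as sup $<r$). In particular $V_0=\operatorname{VR}_{<r}$.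

**Step 2. All $V_p$ have the homology of $V_0$.** Let $c:V_0\to V_p$ take constant maps and $\mathrm{ev}:V_p\to V_0$ evaluate at the vertex $e_0$; $\mathrm{ev}\circ c=\mathrm{id}$, so $c_*$ is injective. For surjectivity let $K\subset V_p$ be a finite subcomplex with vertices $f_1,\dots,f_\nu$. Choose $\epsilon\in(0,r]$ with $\sup_s|f_i(s)-f_j(s)|\le r-\epsilon$ for all edges $\{f_i,f_j\}$ of $K$. Put $f_j^t(s)=f_j((1-t)s+te_0)$, and by uniform continuity choose $M$ with $\sup_s|f_j^t(s)-f_j^{t'}(s)|<\epsilon$ whenever $|t-t'|\le\frac1M$. For $f_i,f_j$ in a common simplex of $K$ and such $t,t'$,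
$$|f_i^t-f_j^{t'}|\le|f_i^t-f_j^t|+|f_j^t-f_j^{t'}|<(r-\epsilon)+\epsilon=r .$$
So $f_j\mapsto f_j^{k/M}$ is a simplicial map $K\to V_p$ for $k=0,\dots,M$, and consecutive ones are contiguous. The first is the inclusion, the last is $c\circ\mathrm{ev}$, so they agree in homology on $K$. Every class of $H_*(V_p)$ comes from some finite $K$, so $c_*$ is onto.

**Step 3. Collapse.** Each face map $V_p\to V_{p-1}$ composed with $c$ is $c$. So, identifying all $H_q(V_p)$ with $H_q(\operatorname{VR}_{<r})$ by $c_*$, each face map is the identity, and $d^1$ from column $p$ to column $p-1$ is $\sum_{i=0}^p(-1)^i\mathrm{id}$ up to sign: $\pm\mathrm{id}$ for even $p\ge2$, and $0$ for odd $p$. So $E^2$ is $H_q(\operatorname{VR}_{<r})$ concentrated in $p=0$. Hence the inclusion of the column $D_{0,\bullet}$, the ordered chain complex of $\operatorname{VR}_{<r}$, into $\operatorname{Tot}D$ is a homology isomorphism, and it is natural in $r$. $\square$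

**Splitting by the origin.** Let $A_q\subset S_q$ be the set of tuples with $0\notin\operatorname{conv}\{x_i\}$, and $N_q=S_q\setminus A_q$. For example, for $r_0<r\le\sqrt3$ the four vertices of a regular tetrahedron form a tuple in $N_3$, while $N_0=N_1=N_2=\emptyset$, since by Lemma 1 at most three points whose hull contains $0$ have diameter $\ge\sqrt3$.

$A_q$ is open, and $A_\bullet$ is closed under omission of coordinates. If $r\le\sqrt3$, $N_q$ is open too: by Lemma 1 the origin is not on the boundary of the hull, so it is interior to the hull, and this persists nearby. Then a singular simplex of $S_q$, having connected domain, lies in $A_q$ or in $N_q$. With $D^A_{p,q}=C_p(A_q)$, for $r\le\sqrt3$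
$$D/D^A=Q,\qquad Q_{p,q}=C_p(N_q), \tag{7}$$
where faces landing in $A$ are set to $0$. If $r\le r_0$, then $N_q=\emptyset$ by Lemma 1, and $D=D^A$.

## 7. Tuples whose hull misses the origin contract to the diagonal

**Lemma 8.** For all $r>0$ the inclusion of the diagonal $X\to A_q(r)$ is a homotopy equivalence. Hence $H_*(\operatorname{Tot}D^A)\cong H_*(S^2)$, and $\operatorname{Tot}D^A(r')\to\operatorname{Tot}D^A(r)$ is a homology isomorphism for $r'<r$.

*Proof.* **Step 1. A centre that depends continuously on the tuple.** For $x\in A_q$ let $c(x)$ be the point of $\operatorname{conv}\{x_i\}$ nearest to $0$, and $p=c/|c|$. It depends continuously on $x$, and $\langle p,x_i\rangle\ge|c|>0$ for all $i$.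

**Step 2. Flow to the centre.** Keep $p$ fixed and move each $x_i$ by $\dot z=p-\langle p,z\rangle z$. With $\theta=\rho(z,p)$ we have $\dot\theta=-\sin\theta$, so $\tan\frac\theta2$ is multiplied by $s=e^{-t}$. Explicitly, with $w=\frac{z-\langle z,p\rangle p}{1+\langle z,p\rangle}$,
$$z_s=\frac{(1-s^2|w|^2)p+2sw}{1+s^2|w|^2},\qquad z_1=z,\quad z_0=p,$$
continuous for $s\in[0,1]$. The condition $\langle p,z\rangle>0$ persists, and for $z,z'$ satisfying it
$$\tfrac d{dt}\langle z,z'\rangle=\bigl(\langle p,z\rangle+\langle p,z'\rangle\bigr)\bigl(1-\langle z,z'\rangle\bigr)\ge0,$$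
so distances do not increase. The motion therefore stays in $A_q(r)$; it ends on the diagonal, and it fixes the diagonal pointwise, since $c(y,\dots,y)=y$. This is a deformation retraction of $A_q$ to the diagonal.

**Step 3. Pass to the total complex.** Regard $X$ as a constant simplicial space, with bicomplex $C_p(X)$ for every $q$. Its map to $D^A$ is an isomorphism on $p$-homology for each $q$, hence on $H_*(\operatorname{Tot})$. For the constant bicomplex the $q$-differential alternates between $0$ and $\pm\mathrm{id}$, so the $q$-homology is $C_p(X)$ in $q=0$ only, and the total homology is $H_*(X)$. The last claim follows from $X\to A_\bullet(r')\to A_\bullet(r)$. $\square$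

For $r\le r_0$ this already finishes the computation: $D=D^A$, so $H_*(\operatorname{VR}_{<r})\cong H_*(S^2)$.

## 8. Tuples whose hull contains the origin flow to tetrahedra

Let $g(x)=\max_{i,j}(-\langle x_i,x_j\rangle)$ on $X^{q+1}$, so that $S_q(r)=\{g<\kappa_r\}$. Write $N=N_q(d)$, an open subset of $X^{q+1}$, and for $\frac13<\mu<\frac1{\sqrt5}$
$$N(\le\mu)=\{x\in N:g(x)\le\mu\}=\{x\in X^{q+1}:g(x)\le\mu,\ 0\in\operatorname{conv}\{x_i\}\},$$
which is compact. Let $C_q$ be the set of tuples whose set of entries is the vertex set of a regular tetrahedron. It is empty for $q<3$; in general it is empty or a finite disjoint union of free $SO(3)$-orbits, hence a compact submanifold. For example $C_3$ consists of $4!/12=2$ orbits, one for each orientation of the ordered tetrahedron.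

*On $N$ we have $g\ge\frac13$, with equality exactly on $C_q$.* By Carathéodory and Lemma 1, $g\ge\frac13$; and $g(x)=\frac13$ forces four of the entries to form a regular tetrahedron $T$, after which all entries are in $T$ by Lemma 2. On $C_q$, $g=\frac13$.

**Lemma 9.** For $r_0<r\le d$, $H_*(C_q)\to H_*(N_q(r))$ is an isomorphism.

*Proof.* **Step 1. Descent directions for $g$ away from $C_q$.** This is where good vertices return. Let $x\in N\setminus C_q$, $\Sigma=\{x_i\}$ and $\varrho=\operatorname{diam}\Sigma$; then $\varrho\in(r_0,d)$. Let "long" mean distance $\varrho$. Put $\Sigma_1=\Sigma$. As long as $\Sigma_k$ has a long pair, the set of points of $\Sigma_k$ in long pairs of $\Sigma_k$ has diameter $\varrho$ and, by Proposition 6(a), is not bad. So it has a good vertex $z_k$, with vector $u_k$; put $\Sigma_{k+1}=\Sigma_k\setminus\{z_k\}$. Continue until no long pairs remain. Let $U(z_k)=\epsilon^ku_k$, and $U=0$ at the remaining points.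

Every long pair of $\Sigma$ has a selected member. Let $z_j$ be the first selected one and $z$ the other. Then $z\in\Sigma_j$, so $\langle u_j,z\rangle>0$, and $U(z)$ is $0$ or $\epsilon^ku_k$ with $k>j$. The derivative of $\langle z_j,z\rangle$ along $U$ is $\epsilon^j\langle u_j,z\rangle+O(\epsilon^{j+1})>0$ for small $\epsilon$. So $v=(U(x_i))_i\in T_xX^{q+1}$ satisfies $D(-\langle x_i,x_j\rangle)v<0$ for all active pairs, meaning the pairs attaining the maximum $g(x)$.

**Step 2. A flow that lowers $g$.** Extend $v$ to a smooth field near $x$. On a small neighbourhood the active pairs are among those active at $x$, and the strict inequalities persist. A partition of unity gives a smooth field $V$ on $N\setminus C_q$ with $D(-\langle x_i,x_j\rangle)V<0$ for active pairs everywhere. Let $\frac13<\lambda<\mu<\frac1{\sqrt5}$, and let $\chi:N\to[0,1]$ be smooth, $1$ on $\{g\ge\lambda\}$ and $0$ near $C_q$. Along a trajectory of $\chi V$ the upper right derivative of $g$ is the maximum of the derivatives of the active functions, which is $\le0$; so $g$ is nonincreasing. A trajectory starting in the compact set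 $N(\le\mu)$ stays in it, so the flow $\Phi_t$ exists on $N(\le\mu)$ for all $t\ge0$.

On the compact set $N(\le\mu)\cap\{g\ge\lambda\}$ the function $\max_{\text{active}}D(-\langle x_i,x_j\rangle)V$ is upper semicontinuous and negative, hence $\le-c<0$ for some constant $c$. So $g$ falls at rate at least $c$ while $g\ge\lambda$, and $\Phi_{t_0}(N(\le\mu))\subset N(\le\lambda)$ for a suitable $t_0$. Also $\Phi_t$ preserves $N(\le\lambda)$. Thus $\Phi_{t_0}$ is a homotopy inverse: $N(\le\lambda)\hookrightarrow N(\le\mu)$ is a homotopy equivalence.

**Step 3. Near $C_q$.** The compact sets $N(\le\lambda)$ decrease to $C_q$ as $\lambda\downarrow\frac13$. Suppose first $C_q\ne\emptyset$. For $\lambda$ near $\frac13$, $N(\le\lambda)$ lies in a tubular neighbourhood retracting to $C_q$, so $H_*(C_q)\to H_*(N(\le\lambda))$ is injective. Choose a tubular neighbourhood $U'\subset N(\le\lambda)$ of $C_q$ that deformation retracts to $C_q$, and $\lambda'<\lambda$ with $N(\le\lambda')\subset U'$. The isomorphism $H_*(N(\le\lambda'))\to H_*(N(\le\lambda))$ of Step 2 factors through $H_*(U')=H_*(C_q)$, so $H_*(C_q)\to H_*(N(\le\lambda))$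 is onto. If $C_q=\emptyset$, then $N(\le\lambda)=\emptyset$ for $\lambda$ near $\frac13$. In both cases Step 2 extends $H_*(C_q)\cong H_*(N(\le\lambda))$ to all $\lambda\in(\frac13,\frac1{\sqrt5})$.

**Step 4. The open sets $N_q(r)$.** We have $N_q(r)=\bigcup_{\mu<\kappa_r}N(\le\mu)$, and each compact subset of $N_q(r)$ lies in some $N(\le\mu)$ with $\mu<\kappa_r$, since $g$ attains its maximum on it. So $H_*(N_q(r))$ is the direct limit of the $H_*(N(\le\mu))$, and the lemma follows. $\square$

## 9. The family of tetrahedra and the manifold $SO(3)/A_4$

**Lemma 10.** $H_1(Y;\mathbb Z)=\mathbb Z/3$, $H_2(Y;\mathbb Z)=0$, $H_3(Y;\mathbb Z)=\mathbb Z$. Hence $H_1(Y;\Bbbk)=H_2(Y;\Bbbk)=0$ if $\operatorname{char}\Bbbk\ne3$, and both are $\Bbbk$ if $\operatorname{char}\Bbbk=3$.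

*Proof.* $Y=SU(2)/2T$, where $2T$ is the preimage of $A_4$ in $SU(2)$. It is a closed connected orientable $3$-manifold with $\pi_1(Y)=2T=Q_8\rtimes\mathbb Z/3$, a generator $\omega$ of $\mathbb Z/3$ acting by $i\mapsto j\mapsto k\mapsto i$. Since $\omega i\omega^{-1}i^{-1}=ji^{-1}=k$, and cyclically, $Q_8$ lies in the commutator subgroup. As $2T/Q_8=\mathbb Z/3$ is abelian, $H_1=\mathbb Z/3$. By Poincaré duality $H_2\cong H^1=\operatorname{Hom}(\mathbb Z/3,\mathbb Z)=0$. Universal coefficients give $H_1(Y;\Bbbk)=\mathbb Z/3\otimes\Bbbk$ and $H_2(Y;\Bbbk)=\operatorname{Tor}(\mathbb Z/3,\Bbbk)$. $\square$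

**Lemma 11.** For $r_0<r\le d$: $H_n(\operatorname{Tot}Q)\cong H_{n-3}(Y;\Bbbk)$.

*Proof.* **Step 1. Replace $N_\bullet$ by $C_\bullet$.** A face of a tuple in $C_q$ is in $C_{q-1}$ or, if its entries no longer cover the tetrahedron, in $A_{q-1}$. So $C_p(C_q)$ is a sub-bicomplex $R$ of $Q$. By Lemma 9 the inclusion is an isomorphism on $p$-homology for each $q$, so $\operatorname{Tot}R\to\operatorname{Tot}Q$ is a homology isomorphism.

**Step 2. Separate rotation and combinatorics.** Fix a tetrahedron $T$ with rotation group $A_4$ and write $[q]=\{0,\dots,q\}$. The map $SO(3)\times\operatorname{Surj}([q],T)\to C_q$, $(h,s)\mapsto h\circ s$, is onto. If $h\circ s=h'\circ s'$, then $\alpha=h'^{-1}h$ maps $T$ to $T$, so $\alpha\in A_4$, $h'=h\alpha^{-1}$, $s'=\alpha s$. So the map is the quotient by the free action $\alpha(h,s)=(h\alpha^{-1},\alpha s)$ of $A_4$, and a covering. Singular simplices lift, so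
$$C_p(C_q)=C_p(SO(3))\otimes_{\Bbbk[A_4]}\Bbbk[\operatorname{Surj}([q],T)],$$
compatibly with faces (non-surjective faces being $0$).

**Step 3. Take $q$-homology first.** $C_p(SO(3))$ is a free $\Bbbk[A_4]$-module, since $A_4$ acts freely on singular simplices. So tensoring with it commutes with homology. The complex $\Bbbk[\operatorname{Surj}([\bullet],T)]$ is the ordered chain complex of the pair $(\Delta^3,\partial\Delta^3)$, where $\Delta^3$ is the full simplex on $T$. Its homology is $\Bbbk$ in degree $3$ only, and $A_4$ acts trivially on it because it permutes $T$ by even permutations. So the $q$-homology is $C_p(SO(3))\otimes_{\Bbbk[A_4]}\Bbbk=C_p(Y)$ in $q=3$ and $0$ otherwise, and $H_n(\operatorname{Tot}R)\cong H_{n-3}(Y;\Bbbk)$. $\square$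

## 10. The homology of $\operatorname{VR}_{<r}$ for $r\le d$

**Corollary 12.** (a) For $0<r\le r_0$: $H_*(\operatorname{VR}_{<r})\cong H_*(S^2)$. (b) For $r_0<r\le d$: $H_k(\operatorname{VR}_{<r})\cong H_{k-3}(Y)$ for $k\ge4$, and $\tilde H_k(\operatorname{VR}_{<r})=0$ for $k\le3$. In particular, if $\operatorname{char}\Bbbk\ne3$, then $H_4$ and $H_5$ of $\operatorname{VR}_{<r}$ vanish for all $r\le d$.

*Proof.* (a) Here $D=D^A$; use Proposition 7 and Lemma 8.

(b) Proposition 7, (7) and Lemmas 8 and 11 give the exact sequence
$$H_k(S^2)\to H_k(\operatorname{VR}_{<r})\to H_{k-3}(Y)\to H_{k-1}(S^2)\to H_{k-1}(\operatorname{VR}_{<r}). \tag{8}$$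
This gives the claim for $k\ge4$, where both groups of $S^2$ around the middle arrow vanish, and for $k\le1$. It remains to treat $k=2,3$, where the question is whether the class of the sphere survives.

*The sphere dies after $r_0$.* By (8), $H_2(\operatorname{Tot}D^A(r))\to H_2(\operatorname{VR}_{<r})$ is onto. For small $\epsilon>0$ we have $D(\epsilon)=D^A(\epsilon)$, and $\operatorname{Tot}D^A(\epsilon)\to\operatorname{Tot}D^A(r)$ is a homology isomorphism by Lemma 8. So by naturality $H_2(\operatorname{VR}_{<\epsilon})\to H_2(\operatorname{VR}_{<r})$ is onto. Map $x\in S^2$ to a nearest vertex $t(x)$ of a fixed regular tetrahedron $T$. By Lemma 2, $\rho(x,t(x))\le\arccos\frac13$, which is less than $\pi-\arccos\frac13$, the angle of the chord $r_0$. So for small $\epsilon$ and any simplex $\sigma$ of $\operatorname{VR}_{<\epsilon}$, the set $\sigma\cup t(\sigma)$ has diameter $\le r_0<r$. Thus the inclusion $\operatorname{VR}_{<\epsilon}\to\operatorname{VR}_{<r}$ is contiguous to a map into the simplex $T$, and is $0$ on $H_2$. Hence $H_2(\operatorname{VR}_{<r})=0$.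

Now (8) shows that the connecting map $\Bbbk=H_0(Y)\to H_2(S^2)=\Bbbk$ is onto, hence an isomorphism. Since $H_3(S^2)=0$, $H_3(\operatorname{VR}_{<r})$ embeds into its kernel, so it is $0$.

The last statement follows from Lemma 10 for $r_0<r\le d$ and from (a) for $r\le r_0$. $\square$

## 11. Vanishing of $H_5$ below $d$: end of the proof of Theorem A

Let $0<r<d$ and $\Bbbk=\mathbb Z/2$. By Corollary 12, $H_5(\operatorname{VR}_{<r})=0$.

If $r\ne r_0$, there is no bad set of diameter $r$ by Proposition 6(a), so $H_5(\operatorname{VR}_r)\cong H_5(\operatorname{VR}_{<r})=0$ by Proposition 5.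

If $r=r_0$, all bad sets of diameter $r$ are regular tetrahedra $W$, and $B_W=\emptyset$ by Lemma 2. So $H_k(\operatorname{VR}_{r_0},\operatorname{VR}_{<r_0})=0$ for $k\ne3$ by Proposition 5, and the exact sequence of the pair gives $H_5(\operatorname{VR}_{r_0})=0$.

With Proposition 4, the set $\{r>0:H_5(\operatorname{VR}_r;\mathbb Z/2)\ne0\}$ contains $d$ and no $r<d$. Its infimum is exactly $d=\varphi a\approx1.701302$. This proves Theorem A. $\blacksquare$

## 12. Other fields, and characteristic $3$: Theorem B, parts 1 and 2

**Part 1.** For $r<d$ with $r\ne r_0$ there is no bad set of diameter $r$ (Proposition 6(a)), so $H_*(\operatorname{VR}_r)\cong H_*(\operatorname{VR}_{<r})$ by Proposition 5. For $r<r_0$ this is $H_*(S^2)$ by Corollary 12(a). For $r_0<r<d$, Corollary 12(b) gives $H_k\cong H_{k-3}(Y)=\tilde H_{k-3}(Y)$ for $k\ge4$, while for $k\le2$ both sides of the claimed isomorphism are $0$, and $H_3=0$. The values follow from Lemma 10: only $H_3(Y)=\Bbbk$ contributes if $\operatorname{char}\Bbbk\ne3$, and $H_1,H_2,H_3$ all contribute a copy of $\Bbbk$ if $\operatorname{char}\Bbbk=3$.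

**Part 2.** If $\operatorname{char}\Bbbk\ne3$, the argument of Section 11 applies word for word, because Corollary 12 gives $H_5(\operatorname{VR}_{<r};\Bbbk)=0$ for $r\le d$. If $\operatorname{char}\Bbbk=3$, then $H_5(\operatorname{VR}_r)\cong H_2(Y)=\Bbbk\ne0$ for $r_0<r<d$. For $r<r_0$ the group is $H_5(S^2)=0$. For $r=r_0$ it is $0$ as well, since $H_5(\operatorname{VR}_{<r_0})=0$ and the relative homology lives in degree $3$. So the birth value is $r_0=\sqrt{8/3}$ and is not attained. $\blacksquare$

## 13. $H_5$ at the value $d$: Theorem B, part 3, first statement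

Call a set congruent to $P$ a *$P$-set*. By (3), $P$-sets are bad, so by Proposition 6(b) the bad sets of diameter $d$ are exactly the $P$-sets. By Lemma 3, $B_W=\emptyset$ for each of them. Each $P$-set has $10$ long pairs, so in the proof of Proposition 5 only $F_{10}/F_9$ has homology, and it has one copy of $\Bbbk$ in degree $5$ for each $P$-set. Hence
$$H_5(\operatorname{VR}_d,\operatorname{VR}_{<d})=\bigoplus_{P\text{-sets}}\Bbbk,$$
and the other relative groups are $0$. If $\operatorname{char}\Bbbk\ne3$, then $H_5$ and $H_4$ of $\operatorname{VR}_{<d}$ vanish by Corollary 12, so the exact sequence of the pair gives $H_5(\operatorname{VR}_d;\Bbbk)\cong\bigoplus_{P\text{-sets}}\Bbbk$. $\blacksquare$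

## 14. A class that survives past $d$: Theorem B, part 3, second statement

Let $\Bbbk=\mathbb Z/2$. The maximality of $P$ was enough at $d$, but past $d$ the simplex $P$ is no longer maximal. The plan is to thicken the functional "coefficient of $P$" to a cocycle that counts the $6$-sets close to $P$-sets. For this we need a cycle that contains $P$ and no other $P$-set, and two facts about near-$P$-sets.

**Step 1. A cycle with exactly one $P$-set.** $P$-sets are maximal simplices of $\operatorname{VR}_d$, so removing all of them leaves a subcomplex $\operatorname{VR}'\supset\operatorname{VR}_{<d}$. Filter it by $F_m\cap\operatorname{VR}'$ as in Proposition 5. The pieces $C^L$ whose $W$ is not bad are unchanged and have no homology. If $W$ is a $P$-set, then $B_W=\emptyset$, so $C^L$ was spanned by $W$ alone and is now $0$. So $H_*(\operatorname{VR}',\operatorname{VR}_{<d})=0$, and $H_4(\operatorname{VR}')=H_4(\operatorname{VR}_{<d})=0$. Hence $\partial P=\partial c$ with $c\in C_5(\operatorname{VR}')$, and $z'=P+c$ is a $5$-cycle of $\operatorname{VR}_d$.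

For $\eta>0$ call a $6$-point set *$\eta$-close* if it is matched by a bijection, with displacements $\le\eta$, to a $P$-set. Since $P$ has a reflection symmetry, the $P$-sets are the rotated copies of $P$.

**Step 2. Rigidity: there is $\eta_0\in(0,\frac14)$ such that every $\eta_0$-close $6$-set of diameter $\le d$ is a $P$-set.** The tool is a first-order analysis with the positive weights of (3).

Suppose not. Then there are $x^{(n)}\in(S^2)^6$, not $P$-sets, of diameter $\le d$, converging after rotation to $w=(w_i)=(N,y_0,\dots,y_4)$. Rotate further so that $|x^{(n)}-w|$ is minimal over $SO(3)$; still $x^{(n)}\to w$, and minimality gives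
$$\sum_i\langle\omega\times x_i^{(n)},x_i^{(n)}-w_i\rangle=0\qquad\text{for all }\omega\in\mathbb R^3 .$$
Let $v$ be a subsequential limit of $(x^{(n)}-w)/|x^{(n)}-w|$. It is a unit vector in $T_w(S^2)^6$: tangency follows from $\langle x_i-w_i,w_i\rangle=-\frac12|x_i-w_i|^2$ for unit vectors. By the displayed condition, $v$ is orthogonal to the orbit directions $(\omega\times w_i)_i$.

*First-order inequalities.* For each of the $10$ long pairs $\{w_i,w_j\}$ of $P$, $\operatorname{diam}x^{(n)}\le d$ means $\langle x_i^{(n)},x_j^{(n)}\rangle\ge-\frac1{\sqrt5}=\langle w_i,w_j\rangle$. Dividing by $|x^{(n)}-w|$ and passing to the limit, $\langle v_i,w_j\rangle+\langle w_i,v_j\rangle\ge0$. Weight the pairs $\{N,y_i\}$ by $\varphi$ and the pairs $\{y_i,y_{i+2}\}$ by $1$. By (3) the weighted sum of these $10$ numbers is $\sum_i\langle v_i,\text{a multiple of }w_i\rangle=0$. The numbers are nonnegative and the weights positive, so all $10$ vanish.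

*The kernel.* Consider the linear map $T_w(S^2)^6\cong\mathbb R^{12}\to\mathbb R^{10}$, $v\mapsto(\langle v_i,w_j\rangle+\langle w_i,v_j\rangle)$. The annihilator of its image consists of the weights $(c_{ij})$ such that for each $i$ the projection of $\sum_jc_{ij}w_j$ to $T_{w_i}S^2$ vanishes. At $y_i$ the long neighbours are $N,y_{i+2},y_{i-2}$. The vectors $y_i,y_{i+2},y_{i-2}$ are linearly independent (three points of a circle in a plane not through $0$), so the projections span the tangent plane; by (3) the weights at $y_i$ are a multiple of $(\varphi,1,1)$. The pairs $\{y_i,y_{i+2}\}$ form a connected cycle, so all these multiples agree. So the annihilator is $1$-dimensional, spanned by the weights above, the rank is $9$, and the kernel has dimension $3$. It contains the orbit directions, which form a $3$-dimensional space because $w$ spans $\mathbb R^3$. So the kernel is the space of orbit directions. Hence $v$ is an orbit direction orthogonal to all orbit directions, $v=0$, a contradiction.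

**Step 3. There is $\varepsilon>0$ such that every $7$-point set $\tau$ with $\operatorname{diam}\tau<d+\varepsilon$ contains either no or exactly two $\eta_0$-close $6$-subsets.** This is what will make the counting function a cocycle. The smallest distance in a $P$-set is $a$, so distinct points of an $\eta_0$-close set have distance $\ge a-2\eta_0>\frac12$. Let $0<\theta<\min(\eta_0,\frac1{16})$.

*Claim: for small $\varepsilon$, if $\sigma\subset\tau$ is an $\eta_0$-close $6$-set, then $\sigma$ is $\theta$-close to some $P$-set $\{w_i\}$ and the seventh point of $\tau$ is within $\theta$ of some $w_j$.* Otherwise take counterexamples with $\varepsilon\to0$ and pass to a limit by compactness. The limit of the sets $\sigma$ is an $\eta_0$-close $6$-set (its points stay apart) of diameter $\le d$, hence a $P$-set by Step 2. The limit of the seventh points is at distance $\le d$ from all its points, hence in it by Lemma 3. So late members of the sequence satisfy the claim, a contradiction.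

Given the claim, $\tau$ has exactly two points within $\theta$ of $w_j$: the point of $\sigma$ matched to $w_j$, and the seventh point. (Any other point of $\sigma$ is within $\theta$ of another $w_i$, hence at distance at least $a-\theta>\theta$ from $w_j$.) Omitting either of the two leaves a $\theta$-close, hence $\eta_0$-close, set. Omitting any other point leaves these two at distance $\le2\theta<\frac18$, so the result is not $\eta_0$-close. This proves Step 3.

**Step 4. The cocycle.** Let $d\le r<d+\varepsilon$. Define $f(\sigma)=1$ if the $5$-simplex $\sigma$ is $\eta_0$-close and $f(\sigma)=0$ otherwise. By Step 3, $f(\partial\tau)=0$ in $\mathbb Z/2$ for every $6$-simplex $\tau$ of $\operatorname{VR}_r$, so $f$ is a mod-$2$ cocycle on $\operatorname{VR}_r$. By Step 2, $f$ vanishes on the $5$-simplices of $\operatorname{VR}_d$ that are not $P$-sets, in particular on $c$. So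
$$f(z')=f(P)+f(c)=1 .$$
A boundary in $\operatorname{VR}_r$ has $f$-value $0$. Hence $[z']\in H_5(\operatorname{VR}_d;\mathbb Z/2)$ has nonzero image in $H_5(\operatorname{VR}_r;\mathbb Z/2)$ for all $r\in[d,d+\varepsilon)$. This completes the proof of Theorem B. $\blacksquare$
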